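\title{Popular distances from a point in three-dimensional space}

\begin{abstract}
Let $m(n)$ be the least integer $m$ such that every set of $n$ points in $\mathbb{R}^3$ has an element from which fewer than $m$ other elements are equidistant. We prove that $m(n)=\Theta(\sqrt n)$; more precisely, $\frac{2}{\sqrt3}\sqrt n-\frac53<m(n)\le 386\sqrt n+1$ for all $n\ge1$. The lower bound comes from a configuration in two perpendicular planes. The upper bound follows from an estimate for the number of spheres with distinct centers that contain many points of a given set. To prove this estimate we turn points and spheres into lines in $\mathbb{C}^3$ and count lines on an algebraic surface of low degree.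
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $P\subset\mathbb{R}^3$ be a finite set. For $p\in P$ put
\[
\mu_P(p)=\max_{\alpha>0}\,\bigl|\{q\in P\setminus\{p\}:|pq|=\alpha\}\bigr|.
\]
This is the multiplicity of the most popular distance from $p$, or the largest number of points of $P$ on a sphere with center $p$. We ask how popular a distance can be from \emph{every} point of $P$ at once.

\medskip
\noindent\textbf{Problem.} What is the smallest integer $m=m(n)$ such that every set $P$ of $n$ distinct points in $\mathbb{R}^3$ has an element $p$ from which fewer than $m$ other elements are equidistant, that is, with $\mu_P(p)<m$?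
\medskip

The problem is posed in \cite{PD}. The exact determination of $m(n)$ is an open problem; this paper determines its order of growth. By definition,
\begin{equation}\label{eq:minmax}
m(n)=1+\max_{|P|=n}\ \min_{p\in P}\ \mu_P(p).
\end{equation}
Since $\mu_P(p)\le n-1$, we have $m(n)\le n$, and the vertices of a regular simplex show that $m(n)=n$ for $n\le4$. For large $n$ it is easy to make $\mu_P$ large at many points, but not at all of them.

\begin{example}[A circle and its axis]\label{ex:axis}
Take $\lfloor n/2\rfloor$ points on a circle and $\lceil n/2\rceil$ points on its axis, the line through its center perpendicular to its plane. Every point $p$ on the axis is equidistant from the whole circle, so $\mu_P(p)\ge\lfloor n/2\rfloor$. A point $p$ on the circle has $\mu_P(p)\le4$, because a sphere with center $p$ meets the circle in at most two points and the axis in at most two points.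
\end{example}

To make $\mu_P$ large everywhere, the first idea is to take a set with few distinct distances. In the grid $\{1,\dots,L\}^3$ with $n=L^3$ and $L\ge2$, the squared distances are integers between $1$ and $3(L-1)^2$, so every point has $\mu_P(p)\ge (L^3-1)/(3(L-1)^2)>\frac13 n^{1/3}$. More is known: in a properly scaled cubic lattice of $n$ points, from each point there are at least $cn^{1/3}\log\log n$ other points at unit distance, and hence $m(n)\ge cn^{1/3}\log\log n$ for some constant $c>0$. One might guess that the lattice is essentially optimal. But in this lattice bound a single distance serves all points, whereas the definition of $\mu_P$ lets every point choose its own distance. This freedom changes the exponent.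

\begin{theorem}\label{thm:main}
For all $n\ge1$,
\[
\frac{2}{\sqrt3}\sqrt n-\frac53\;<\;m(n)\;\le\;386\sqrt n+1 .
\]
In particular, $m(n)=\Theta(\sqrt n)$.
\end{theorem}

The lower bound is obtained in Section~\ref{sec:lower} by interlocking about $\sqrt n$ copies of Example~\ref{ex:axis}. The upper bound follows from a bound for the number of rich spheres, one for each center.

\begin{theorem}\label{thm:spheres}
Let $B\subset\mathbb{R}^3$ be a set of $n$ points. Let $A\subset\mathbb{R}^3$ be finite, and for each $a\in A$ let $S_a$ be a sphere with center $a$ and radius $\rho_a>0$. Let $s\ge1$ and $k\ge24\sqrt n$ be real numbers such that every line contains at most $s$ points of $A$ and every $S_a$ contains at least $k$ points of $B$. Then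
\[
|A|\le 37030\,\frac{n^2}{k^2}+78\,\frac{ns}{k}.
\]
\end{theorem}

The sets $A$ and $B$ may intersect, and in the application they coincide. The bound must depend on $s$, since in Example~\ref{ex:axis} one may put arbitrarily many centers on the axis. Some lower bound on $k$ is needed as well: if $B$ has two points and $k=2$, then $A$ may consist of arbitrarily many points on a circle in the bisecting plane of $B$, with $s=2$.

Section~\ref{sec:reduction} derives the upper bound of Theorem~\ref{thm:main} from Theorem~\ref{thm:spheres}. In Section~\ref{sec:lines} each point $b$ and each sphere $S_a$ is replaced by a line in $\mathbb{C}^3$, in such a way that $b\in S_a$ exactly when the two lines meet. Section~\ref{sec:surfaces} collects what we need about lines on algebraic surfaces. The only result there that is neither proved nor a textbook fact is the Cayley--Salmon theorem. Section~\ref{sec:proof} puts most of the sphere lines on a surface of degree $O(n/k)$ and counts them, which proves Theorem~\ref{thm:spheres}. Section~\ref{sec:consequences} contains two corollaries and shows that the term $ns/k$ has the right order.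

\section{Two perpendicular planes}\label{sec:lower}

In Example~\ref{ex:axis} the points on the axis are served by the circle, but nothing serves the points on the circle. We repair this by arranging that every point lies both on a circle and on the axis of another circle. For $p=(x,0,z_0)$ and $q=(0,y,z)$,
\begin{equation}\label{eq:pyth}
|pq|^2=x^2+\bigl(y^2+(z-z_0)^2\bigr).
\end{equation}
So the horizontal line at height $z_0$ in the plane $y=0$ is the axis of every circle in the plane $x=0$ with center $(0,0,z_0)$, and the same holds with the two planes exchanged. In each plane take $t$ circles of radius $t$ with centers $(0,0,1),\dots,(0,0,t)$ and the $t$ horizontal lines at heights $1,\dots,t$, and keep the intersection points (Figure~\ref{fig:plane}). Each circle carries $2t$ points, and there are only $O(t^2)$ points in total.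

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.35]
\begin{scope}
\clip (-3.6,0.35) rectangle (3.6,4.15);
\draw[gray!55] (0,2) circle (3);
\draw[gray!55] (0,3) circle (3);
\draw[thick] (0,1) circle (3);
\draw[dashed] (0,0.35) -- (0,4.15);
\end{scope}
\foreach \z in {1,2,3} {
  \draw[gray] (-3.5,\z) -- (3.5,\z) node[right,black] {$z=\z$};
  \draw (-0.06,\z-0.06) -- (0.06,\z+0.06) (-0.06,\z+0.06) -- (0.06,\z-0.06);
}
\foreach \y/\z in {2.828/1,2.236/1,3/2,3/3,2.828/3} {
  \draw[fill=white] (\y,\z) circle (0.045);
  \draw[fill=white] (-\y,\z) circle (0.045);
}
\foreach \y/\z in {3/1,2.828/2,2.236/3} {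
  \fill (\y,\z) circle (0.055);
  \fill (-\y,\z) circle (0.055);
}
\end{tikzpicture}
\caption{The half of the configuration that lies in the plane $x=0$, for $t=3$: the $16$ points where three circles of radius $3$, centered at the crosses on the dashed $z$-axis, meet the lines $z=1,2,3$. The six solid points lie on the circle with center $(0,0,1)$, so they are equidistant from every point $(x,0,1)$ of the perpendicular plane $y=0$.}\label{fig:plane}
\end{figure}

For $t=1$ we get the four vertices $(\pm1,0,1),(0,\pm1,1)$ of a square, each with two points at distance $\sqrt2$. For $t=2$ we get the $16$ points $(x,0,z)$ and $(0,y,z)$ with $z\in\{1,2\}$ and $x,y\in\{\pm2,\pm\sqrt3\}$. The point $(\sqrt3,0,1)$ is at distance $\sqrt7$ from the four points $(0,\pm2,1)$ and $(0,\pm\sqrt3,2)$, while $(2,0,1)$ is at distance $\sqrt8$ from the same four points. The popular distance depends on the point.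

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:main}]
Let $t\ge1$ be an integer, $[t]=\{1,\dots,t\}$, and
\begin{align*}
P_1&=\{(x,0,z): z\in[t],\ x^2=t^2-(z-z')^2\text{ for some }z'\in[t]\},\\
P_2&=\{(0,y,z): z\in[t],\ y^2=t^2-(z-z')^2\text{ for some }z'\in[t]\}.
\end{align*}
Since $|z-z'|<t$, we have $x\ne0$ on $P_1$ and $y\ne0$ on $P_2$, so $P_1\cap P_2=\emptyset$.

For fixed $z$, the number $|z-z'|$ takes the values $0,1,\dots,\max(z-1,t-z)$. These are $\max(z,t+1-z)$ values, and each gives two points of $P_1$ and two points of $P_2$ at height $z$. Let $\Sigma=\sum_{z=1}^t\max(z,t+1-z)$. For $t=2u$ the terms are $u+1,\dots,2u$, each twice, so $\Sigma=u(3u+1)=(3t^2+2t)/4$. For $t=2u+1$ the terms are $u+2,\dots,2u+1$, each twice, and $u+1$ once, so $\Sigma=3u^2+4u+1=(3t^2+2t-1)/4$. Hence $|P_1\cup P_2|=4\Sigma\le3t^2+2t$.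

Let $z_0\in[t]$ and $p=(x,0,z_0)$, where $x$ is \emph{any} real number. The $2t$ points $q=(0,y,z)$ with $z\in[t]$ and $y=\pm\sqrt{t^2-(z-z_0)^2}$ belong to $P_2$, and $|pq|^2=x^2+t^2>0$ by \eqref{eq:pyth}. Exchanging $x$ and $y$, we see that each point of $P_2$ has $2t$ points of $P_1$ equidistant from it.

Given $n\ge5$, let $t\ge1$ be maximal with $3t^2+2t\le n$. Add to $P_1\cup P_2$ further points $(x,0,1)$ with new values of $x$ until there are exactly $n$ points. Every point of the resulting set has at least $2t$ other points equidistant from it, so $m(n)\ge2t+1$ by \eqref{eq:minmax}. By the maximality of $t$,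
\[
n<3(t+1)^2+2(t+1)=3\bigl(t+\tfrac43\bigr)^2-\tfrac13 ,
\]
so $t>\sqrt{n/3}-\frac43$ and $m(n)>2\sqrt{n/3}-\frac53$. For $n\le4$ we have $2\sqrt{n/3}-\frac53\le\frac4{\sqrt3}-\frac53<1\le m(n)$.
\end{proof}

\section{Reduction to rich spheres}\label{sec:reduction}

Let $|P|=n$ and $M=\min_{p\in P}\mu_P(p)$. Each $p\in P$ is the center of a sphere with at least $M$ points of $P$, and we must show $M=O(\sqrt n)$. In the plane the analogous bound takes one line: two circles with different centers share at most two points, so $r=\lceil M/2\rceil$ of the circles cover at least $rM-2\binom r2\ge M^2/4$ points, and $M\le2\sqrt n$. In space two spheres share a circle, which may contain many points of $P$, and any number of spheres may share it if their centers lie on its axis. What survives is a statement about triples.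

\begin{lemma}\label{lem:triple}
In the setting of Theorem~\ref{thm:spheres}, at most $s$ of the spheres $S_a$ pass through three given distinct points.
\end{lemma}

\begin{proof}
A line meets a sphere in at most two points, so three points on a sphere are not collinear. The points equidistant from three non-collinear points form a line, the intersection of two non-parallel bisecting planes, and this line contains at most $s$ points of $A$.
\end{proof}

A set $P$ may have many collinear points, so Theorem~\ref{thm:spheres} cannot be applied to it directly. But there are few rich lines, and each costs a sphere at most two points, so we can delete them.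

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:main}, given Theorem~\ref{thm:spheres}]
By \eqref{eq:minmax} it suffices to show $M\le386\sqrt n$, and we may assume $M\ge48\sqrt n$. For each $p\in P$ choose a sphere $S_p$ of positive radius with center $p$ and $|S_p\cap P|\ge M$. Put $s=4n/M$; then $s\ge1$ because $M\le n$.

As long as some line contains more than $s$ of the remaining points, delete all remaining points on it. Let $T$ be the number of lines used. If $T>0$, then more than $Ts$ and at most $n$ points are deleted, so $T<n/s=M/4$, and this inequality also holds if $T=0$. The deleted points lie on $T$ lines, so every sphere $S_p$, $p\in P$, loses at most $2T<M/2$ points. Hence the remaining set $P'$ is nonempty, every $S_p$ with $p\in P'$ contains at least $M/2$ points of $P'$, and every line contains at most $s$ points of $P'$.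

Let $N=|P'|\le n$. Apply Theorem~\ref{thm:spheres} with $A=B=P'$ and $k=M/2\ge24\sqrt N$, and divide by $N$:
\[
1\le37030\,\frac{N}{k^2}+78\,\frac sk\le37030\cdot\frac{4n}{M^2}+78\cdot\frac{8n}{M^2}=\frac{148744\,n}{M^2}.
\]
Since $148744<386^2=148996$, we get $M\le386\sqrt n$.
\end{proof}

\begin{remark}\label{rem:triples}
Lemma~\ref{lem:triple} alone gives $|A|\binom k3\le s\binom n3$ for integers $k\ge3$. Used in the proof above in place of Theorem~\ref{thm:spheres}, with $k=\lceil M/2\rceil$ and $s=4n/M$, it yields $M^4=O(nN^2)$, that is, $M=O(n^{3/4})$. To reach $\sqrt n$ we need more than the fact that triples of points determine lines of centers.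
\end{remark}

\section{Points and spheres as lines in $\mathbb{C}^3$}\label{sec:lines}

The relation $b\in S_a$ is the vanishing of the quadratic form $|c|^2-r^2$ at $(c,r)=(a-b,\rho_a)$. Over $\mathbb{C}$ this form in four variables is the determinant of a $2\times2$ matrix, and determinants of differences decide whether lines meet: the graphs of two linear maps $\Phi,\Phi':\mathbb{C}^2\to\mathbb{C}^2$ are planes through the origin of $\mathbb{C}^4$, that is, lines in $\mathbb{P}^3=\mathbb{P}^3(\mathbb{C})$, and they share a nonzero vector exactly when $\det(\Phi-\Phi')=0$. The resulting map is a form of Lie's line--sphere correspondence, used in incidence geometry by Zahl. All properties that we need are proved here.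

For $c=(c_1,c_2,c_3)\in\mathbb{R}^3$ and $r\in\mathbb{R}$ write $w=c_1+ic_2$, $z=c_3$, and
\[
\Phi(c,r)=\begin{pmatrix} w & z+r\\ r-z & \bar w\end{pmatrix},\qquad \det\Phi(c,r)=|w|^2+z^2-r^2=|c|^2-r^2 .
\]
The map $\Phi$ is $\mathbb{R}$-linear, and it is injective, since $w=0$ and $z+r=r-z=0$ force $(c,r)=0$. Let $[x_0:x_1:x_2:x_3]$ be homogeneous coordinates on $\mathbb{P}^3$, with $\mathbb{C}^3=\{x_0=1\}$ and plane at infinity $\{x_0=0\}$. Let $L(c,r)$ be the line formed by the points $[u:\Phi(c,r)u]$ with $u\in\mathbb{C}^2\setminus\{0\}$. Taking $u=(1,\tau)$ gives its affine part
\[
\{(\tau,\; w+\tau(z+r),\; \tau\bar w+r-z):\tau\in\mathbb{C}\},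
\]
and $u=(0,1)$ gives its point at infinity. We use the same symbol for a line in $\mathbb{C}^3$ and its closure in $\mathbb{P}^3$. A point $b$ is treated as a sphere of radius $0$.

\begin{example}[The unit sphere]\label{ex:stereo}
The unit sphere with center $0$ gives $L(0,1)=\{(\tau,\tau,1)\}$. A point $b$ on it, with coordinates $(w,z)$ and $|w|^2=1-z^2$, gives $L(b,0)=\{(\tau,w+\tau z,\tau\bar w-z)\}$. For $z\ne1$ the second coordinates agree exactly for $\tau=w/(1-z)$, and then $\tau\bar w-z=(1-z^2)/(1-z)-z=1$. So the lines meet, and the parameter of the intersection point is the stereographic projection of $b$ from the north pole. The north pole gives the line $\{(\tau,\tau,-1)\}$, which meets $L(0,1)$ at infinity. A rotation will exclude this case.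
\end{example}

\begin{lemma}\label{lem:meet}
Let $X\subset\mathbb{R}^3$ be a set whose distinct points have distinct values of $w$, and let $(c,r)\ne(c',r')$ be elements of $X\times\mathbb{R}$. Then $L(c,r)$ and $L(c',r')$ are distinct lines with no common point at infinity, and they meet if and only if $|c-c'|=|r-r'|$.
\end{lemma}

\begin{proof}
Let $\Delta=\Phi(c,r)-\Phi(c',r')=\Phi(c-c',r-r')\ne0$. The common points of the two lines are the points $[u:\Phi(c,r)u]$ with $u\ne0$ and $\Delta u=0$. The lines are distinct because $\Delta\neq0$, and they meet if and only if $0=\det\Delta=|c-c'|^2-(r-r')^2$. A common point at infinity means $\Delta\binom01=0$, that is, $\bar w=\bar w'$ and $z+r=z'+r'$. The first equation gives $c=c'$ by the hypothesis on $X$, and then the second gives $r=r'$, a contradiction.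
\end{proof}

From now on let $A$, $B$, $S_a$, $s$, $k$ be as in Theorem~\ref{thm:spheres}. A rotation changes neither the hypotheses nor the conclusion. We rotate so that the third axis is parallel to none of the finitely many differences of distinct points of $A\cup B$; then Lemma~\ref{lem:meet} applies to $X=A\cup B$. Put
\[
\ell_b=L(b,0)\quad(b\in B),\qquad \lambda_a=L(a,\rho_a)\quad(a\in A).
\]
By Lemma~\ref{lem:meet}, two of these lines meet in $\mathbb{P}^3$ if and only if they meet in $\mathbb{C}^3$.

\begin{lemma}\label{lem:dict}
\begin{enumerate}
\item[(a)] The lines $\ell_b$, $b\in B$, are pairwise disjoint in $\mathbb{P}^3$.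
\item[(b)] For $a\in A$ and $b\in B$ we have $\ell_b\ne\lambda_a$, and these lines meet if and only if $b\in S_a$. In that case they meet in exactly one point, which lies in $\mathbb{C}^3$, and distinct $b\in S_a\cap B$ give distinct points of $\lambda_a$.
\item[(c)] The lines $\lambda_a$, $a\in A$, are distinct, and a family of pairwise meeting lines $\lambda_a$ has at most $s$ members. In particular, at most $s$ of the lines $\lambda_a$ lie in a given plane, and at most $s$ pass through a given point.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $b\ne b'$ we have $|b-b'|\neq|0-0|$.

(b) Since $\rho_a>0$, we have $(b,0)\ne(a,\rho_a)$, even if $a=b$. So the lines are distinct, and they meet if and only if $|a-b|=\rho_a$. The last claim follows from (a).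

(c) Distinctness is part of Lemma~\ref{lem:meet}. If $\lambda_a$ and $\lambda_{a'}$ meet and $a\ne a'$, then $|\rho_a-\rho_{a'}|=|a-a'|>0$. So three pairwise meeting lines have distinct radii $\rho_1<\rho_2<\rho_3$, and their centers satisfy
\[
|a_1-a_3|=\rho_3-\rho_1=(\rho_2-\rho_1)+(\rho_3-\rho_2)=|a_1-a_2|+|a_2-a_3| .
\]
Equality in the triangle inequality makes the centers collinear. Thus all centers of a pairwise meeting family lie on one line, which contains at most $s$ points of $A$. Finally, any two lines in a projective plane meet.
\end{proof}

\begin{example}[A circle and its axis, as lines]\label{ex:quadric}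
Let $b$ run over the circle $|w|=1$, $z=0$, and let $a=(0,0,\gamma)$ with $\rho=\sqrt{1+\gamma^2}$, so that the sphere with center $a$ and radius $\rho$ contains the circle. Then
\[
L(b,0)=\{(\tau,\,w,\,\tau\bar w)\},\qquad L(a,\rho)=\{(\tau,\,\tau(\gamma+\rho),\,\rho-\gamma)\}.
\]
Since $w\bar w=1$ and $(\rho+\gamma)(\rho-\gamma)=1$, all these lines lie on the quadric $x_1=x_2x_3$. On a point line $x_2$ is constant, on a sphere line $x_3$ is constant, and each point line meets each sphere line, at $\tau=w/(\gamma+\rho)$. So Example~\ref{ex:axis} becomes the two families of lines on a quadric, and this is where the term $ns/k$ will come from.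
\end{example}

\section{Lines on algebraic surfaces}\label{sec:surfaces}

By Lemma~\ref{lem:dict}, each line $\lambda_a$ meets at least $k$ of the $n$ lines $\ell_b$, in distinct points. A polynomial of low degree that vanishes on enough lines $\ell_b$ therefore vanishes on $\lambda_a$. This leads to two questions about a surface of degree $d$: how many lines it contains, and, if it contains infinitely many, how many of them can meet a given one.

\subsection{Definitions and standard facts}\label{sub:facts}

For $f\in\mathbb{C}[x_1,x_2,x_3]$ let $Z(f)\subset\mathbb{C}^3$ be its zero set. An \emph{irreducible surface of degree $d$} in $\mathbb{P}^3$ is the zero set $Z$ of an irreducible homogeneous polynomial of degree $d$. It is \emph{ruled} if every point of $Z$ lies on a line contained in $Z$, and it is a \emph{cone with vertex $v$} if it is a union of lines through $v$. If $h\in\mathbb{C}[x_1,x_2,x_3]$ is irreducible of degree $d$, the closure of $Z(h)$ in $\mathbb{P}^3$ is the zero set of the homogenization of $h$, an irreducible surface of degree $d$, and it contains the closure of every line in $Z(h)$. We call $Z(h)$ ruled, a cone or a smooth quadric if its closure is. Facts (A1) and (A2)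 below hold in $\mathbb{C}^3$ and, for homogeneous polynomials, in $\mathbb{P}^3$.

\begin{enumerate}
\item[(A1)] A polynomial of degree at most $d$ that vanishes at more than $d$ points of a line vanishes on the line.
\item[(A2)] (Nullstellensatz.) A polynomial that vanishes on the zero set of an irreducible polynomial $h$ is divisible by $h$. Two consequences: some point of the zero set has $\nabla h\ne0$, because a nonzero partial derivative has smaller degree than $h$; and if $\deg h=d\ge2$, the zero set contains no plane, so the restriction of $h$ to a plane is nonzero and has at most $d$ linear factors, and the plane contains at most $d$ lines of the zero set.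
\item[(A3)] (B\'ezout.) If $f,h\in\mathbb{C}[x_1,x_2,x_3]$ are nonzero and coprime, then $Z(f)\cap Z(h)$ contains at most $\deg f\cdot\deg h$ lines. This reduces to B\'ezout's theorem for plane curves. The set $Z(f)\cap Z(h)$ has dimension at most $1$. Given $N$ lines in it, a general plane meets it in finitely many points, lies in neither $Z(f)$ nor $Z(h)$, and meets the $N$ lines in $N$ distinct points. The restrictions of $f$ and $h$ to this plane are nonzero and coprime, so $N\le\deg f\cdot\deg h$.
\item[(A4)] An irreducible surface of degree $2$ in $\mathbb{P}^3$ is given by a quadratic form of rank $3$ or $4$. In rank $3$ it is a cone. In rank $4$ it is a \emph{smooth quadric}, projectively equivalent to $x_0x_1=x_2x_3$; its lines form two families, the \emph{rulings}; every point lies on one line of each ruling; distinct lines of the same ruling are disjoint, and lines of different rulings meet in one point. In particular, all irreducible surfaces of degree $1$ or $2$ are ruled.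
\end{enumerate}

The first question is answered by the following theorem; see \cite{Salmon}, and also \cite[Section~3]{GK} and \cite{Kollar}.

\begin{theorem}[Cayley--Salmon]\label{thm:CS}
An irreducible surface of degree $d\ge3$ in $\mathbb{P}^3(\mathbb{C})$ that is not ruled contains at most $d(11d-24)$ lines.
\end{theorem}

\subsection{Singular points and triple points}\label{sub:sing}

Our surface will be reducible. The singular points control how lines in different components meet. For squarefree $f$ and $Z=Z(f)$ let $\operatorname{Sing}Z=\{x\in Z:\nabla f(x)=0\}$.

\begin{lemma}\label{lem:sing}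
Let $f=\prod_i f_i$ be squarefree and nonconstant of degree at most $D$, with irreducible factors $f_i$. Let $Z=Z(f)$ and $Z_i=Z(f_i)$.
\begin{enumerate}
\item[(a)] A point on two different $Z_i$ lies in $\operatorname{Sing}Z$. If $x\in Z_i\setminus\operatorname{Sing}Z$, then $\nabla f_i(x)\ne0$.
\item[(b)] At most $D^2$ lines are contained in $\operatorname{Sing}Z$.
\item[(c)] Every line in $Z$ lies in some $Z_i$. A line in $Z$ that is not contained in $\operatorname{Sing}Z$ has fewer than $D$ points in $\operatorname{Sing}Z$ and lies in exactly one $Z_i$.
\end{enumerate}
\end{lemma}

\begin{proof}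
(a) At $x\in Z_i$ the product rule gives $\nabla f(x)=\nabla f_i(x)\prod_{l\ne i}f_l(x)$.

(b) For each $i$ the vectors $v\in\mathbb{C}^3$ for which the polynomial $\partial_vf_i=v\cdot\nabla f_i$ is zero form a proper subspace, since $f_i$ is not constant. Choose $v$ outside these finitely many subspaces. Modulo $f_i$ we have $\partial_vf\equiv\partial_vf_i\prod_{l\ne i}f_l$. The prime $f_i$ divides no $f_l$ with $l\neq i$, because $f$ is squarefree, and it does not divide $\partial_vf_i$, which is nonzero of smaller degree. So $\partial_vf$ is nonzero and coprime to $f$. Now (A3) applies to $Z(f)\cap Z(\partial_vf)\supset\operatorname{Sing}Z$.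

(c) The restrictions of the $f_i$ to the line are polynomials in one variable with product zero, so one of them is zero. If the line is not contained in $\operatorname{Sing}Z$, some $\partial_jf$ does not vanish on it, and by (A1) it has at most $\deg f-1<D$ zeros there. Uniqueness of $i$ follows from (a).
\end{proof}

We shall also need to know that few points of a typical line $\lambda_a$ lie on many other lines of the surface. The directions of the lines through a smooth point $x$ are zeros of a quadratic form on the tangent plane, and a nonzero binary quadratic form has at most two zeros up to scaling. Three lines through $x$ therefore force the form to vanish. This is a polynomial condition on $x$, and it holds on the whole surface only for a plane. Let $h$ be irreducible. Call $x\in Z(h)$ a \emph{triple point} if $\nabla h(x)\ne0$ and $x$ lies on three distinct lines contained in $Z(h)$.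

\begin{lemma}\label{lem:flat}
Let $h\in\mathbb{C}[x_1,x_2,x_3]$ be irreducible of degree $d\ge2$. At most $d(3d-4)$ lines in $Z(h)$ contain more than $3d-4$ triple points.
\end{lemma}

\begin{proof}
Dot and cross products are the complex bilinear ones. For $y\in\mathbb{C}^3\setminus\{0\}$ let $y^\perp=\{v:y\cdot v=0\}$, a space of dimension $2$. The linear map $v\mapsto y\times v$ takes values in $y^\perp$, and its kernel is spanned by $y$, because the coordinates of $y\times v$ are the $2\times2$ minors of the pair $y,v$. So its image is $y^\perp$, and the vectors $y\times e_1$, $y\times e_2$, $y\times e_3$ span $y^\perp$, where $e_1,e_2,e_3$ is the standard basis. Let $H$ be the Hessian matrix of $h$, and define the polynomials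
\[
Q_{jl}=(\nabla h\times e_j)^{T}H\,(\nabla h\times e_l),\qquad \deg Q_{jl}\le2(d-1)+(d-2)=3d-4 .
\]
At a point $x$ with $\nabla h(x)\ne0$, all $Q_{jl}$ vanish if and only if the bilinear form of $H(x)$ vanishes on $\nabla h(x)^\perp$.

\emph{All $Q_{jl}$ vanish at a triple point $x$.} If $v$ is the direction of a line through $x$ in $Z(h)$, the coefficients of $\tau$ and $\tau^2$ in $h(x+\tau v)\equiv0$ give $\nabla h(x)\cdot v=0$ and $v^TH(x)v=0$. So the quadratic form $v\mapsto v^TH(x)v$ on the $2$-dimensional space $\nabla h(x)^\perp$ vanishes on three pairwise non-proportional vectors. Hence it is zero, and by polarization so is the bilinear form.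

\emph{Not all $Q_{jl}$ are divisible by $h$.} Suppose they are. By (A2) there is a point of $Z(h)$ with $\nabla h\ne0$, and after renumbering the coordinates $\partial_3h\ne0$ there. By the implicit function theorem, near this point $Z(h)$ is a graph $x_3=\varphi(u)$, $u=(x_1,x_2)$, with $\varphi$ holomorphic on a ball and $\partial_3h\ne0$ along the graph. By assumption the bilinear form of $H$ vanishes on $\nabla h^\perp$ along the graph. For $p\in\mathbb{C}^2$ put $v_p=(p,\partial_p\varphi)$. Differentiating $h(u,\varphi(u))=0$ in the direction $p$ gives $\nabla h\cdot v_p=0$, and differentiating this in the direction $q\in\mathbb{C}^2$ gives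
\[
v_q^THv_p+\partial_3h\cdot\partial_q\partial_p\varphi=0 .
\]
The first term is zero since $v_p,v_q\in\nabla h^\perp$. So all second derivatives of $\varphi$ vanish and $\varphi$ is affine. Then $h(u,\varphi(u))$ is a polynomial that vanishes on a ball, so it is zero. It is the remainder of $h$ on division by $x_3-\varphi(x_1,x_2)$, so this linear polynomial divides $h$. This contradicts the irreducibility of $h$, since $d\ge2$.

So some $Q=Q_{jl}$ is nonzero and coprime to $h$. A line with more than $3d-4$ triple points lies in $Z(Q)$ by (A1), and (A3) bounds the number of lines in $Z(h)\cap Z(Q)$ by $d(3d-4)$.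
\end{proof}

\subsection{Ruled surfaces}\label{sub:ruled}

We turn to the second question. On a plane, a cone or a smooth quadric every line meets infinitely many others. Cones are harmless for us because the lines $\ell_b$ are disjoint.

\begin{lemma}\label{lem:cone}
Let $Z\subset\mathbb{P}^3$ be an irreducible cone of degree at least $2$ with vertex $v$. Then all lines in $Z$ pass through $v$.
\end{lemma}

\begin{proof}
If a line $g\subset Z$ missed $v$, the lines joining $v$ to the points of $g$ would lie in $Z$ and fill a plane, contrary to (A2).
\end{proof}

On all other ruled surfaces a line meets boundedly many others, with at most two exceptions.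

\begin{lemma}\label{lem:ruled}
Let $Z\subset\mathbb{P}^3$ be an irreducible ruled surface of degree $d\ge3$ that is not a cone. There is a set $E$ of at most two lines such that every line $\lambda\subset Z$ with $\lambda\notin E$ meets at most $d+2$ other lines contained in $Z$.
\end{lemma}

\begin{example}\label{ex:cubic}
Two exceptional lines occur. The polynomial $x_1^2x_3-x_2^2x_0$ is irreducible, being linear in $x_3$ with coprime coefficients. Its zero set $Z$ contains the lines $g_\sigma=\{x_2=\sigma x_1,\ x_3=\sigma^2x_0\}$, $\sigma\in\mathbb{C}$, which cover the points with $x_1\ne0$, and the remaining points form the lines $x_1=x_2=0$ and $x_0=x_1=0$. So $Z$ is ruled. The disjoint lines $x_1=x_2=0$ and $x_0=x_3=0$ lie in $Z$, so $Z$ is not a cone by Lemma~\ref{lem:cone}, and they meet every $g_\sigma$, in $[1:0:0:\sigma^2]$ and $[0:1:\sigma:0]$ respectively.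
\end{example}

For the proof we treat lines as points of a variety. The line spanned by $x,y\in\mathbb{C}^4$ has the \emph{Pl\"ucker vector} $p=x\wedge y\in\Lambda^2\mathbb{C}^4\cong\mathbb{C}^6$, determined up to a scalar. This identifies the set of lines in $\mathbb{P}^3$ with the Grassmannian $G\subset\mathbb{P}^5$, an irreducible projective variety of dimension $4$. The wedge product defines a bilinear form on $\Lambda^2\mathbb{C}^4$ with $\langle x\wedge y,x'\wedge y'\rangle=\det(x,y,x',y')$. So two lines meet or coincide if and only if $\langle p,p'\rangle=0$; in this proof ``meet'' includes ``coincide''. The conditions ``$g$ meets $\lambda$'' and ``$g$ contains $v$'' (that is, $p\wedge v=0$) are linear in the Pl\"ucker vector $p$ of $g$. The condition ``$g\subset Z$'' is closed too: on an affine chart of $G$ where $g$ is spanned by vectors $x,y$ depending polynomially on $g$, it says that all coefficients of $F(\sigma x+\tau y)$ vanish, where $F$ is the equation of $Z$. Unless we say ``classical'', topological terms refer to the Zariski topology. We use the following textbook facts.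

\begin{enumerate}
\item[(G1)] The image of a closed subset of a product of projective spaces under a projection to a factor is closed. It is irreducible if the subset is, and its dimension is not larger.
\item[(G2)] All fibers of a surjective morphism $X\to Y$ of irreducible projective varieties have dimension at least $\dim X-\dim Y$.
\item[(G3)] A proper closed subset of an irreducible variety has smaller dimension. So a closed condition that holds at infinitely many points of an irreducible curve holds at all points.
\item[(G4)] (Chevalley.) The image of a locally closed set under a morphism is constructible, that is, a finite union of locally closed sets. A dense constructible subset of an irreducible variety contains a nonempty open subset.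
\item[(G5)] The complement of a proper closed subset of an irreducible projective variety is dense in the classical topology.
\item[(G6)] (Normalization.) An irreducible projective curve is the image of a compact connected Riemann surface under a nonconstant holomorphic map. So for every point $y$ of the curve and every classical neighborhood $U$ of $y$ in the curve there is a nonconstant holomorphic map from a disc to $U$ that sends $0$ to $y$.
\item[(G7)] (Hurwitz.) If holomorphic functions $\phi_\nu$ converge locally uniformly on a disc to $\phi\not\equiv0$ and $\phi(0)=0$, then $\phi_\nu$ has a zero in the disc for all large $\nu$.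
\end{enumerate}

\begin{proof}[Proof of Lemma~\ref{lem:ruled}]
Let $\mathfrak F\subset G$ be the closed set of lines contained in $Z$. For closed irreducible $\mathfrak G\subset\mathfrak F$, the incidence variety $\{(x,g):x\in g\in\mathfrak G\}$ is a $\mathbb{P}^1$-bundle over $\mathfrak G$, so it is irreducible of dimension $\dim\mathfrak G+1$. Its projection to $\mathbb{P}^3$ is the union $|\mathfrak G|$ of the lines of $\mathfrak G$, which is closed by (G1). If $\mathfrak G$ is infinite, then $|\mathfrak G|=Z$, since by (G3) a proper closed subset of $Z$ has dimension at most $1$ and so contains finitely many lines.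

Steps 1--4 show that the lines of $Z$ form one curve $\mathfrak F_0$ in $G$ together with at most two further lines. Steps 5 and 6 show that a general line of $\mathbb{P}^3$ meets at most $d$ lines of $\mathfrak F_0$, and carry this bound over to the special line $\lambda$.

\emph{Step 1: $\dim\mathfrak F\le1$.} Suppose $\mathfrak G\subset\mathfrak F$ is closed and irreducible of dimension at least $2$. Its incidence variety has dimension at least $3$ and maps onto $Z$, so by (G2) infinitely many lines of $Z$ pass through each point of $Z$. Take $x\in Z$ with $\nabla F(x)\ne0$, which exists by (A2). If the line through $x$ and $y$ lies in $Z$, the coefficient of $\tau$ in $F(x+\tau y)\equiv0$ gives $\nabla F(x)\cdot y=0$. So infinitely many lines of $Z$ lie in the plane $\nabla F(x)\cdot y=0$, contrary to (A2).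

\emph{Step 2: there is a one-dimensional component $\mathfrak F_0$ of $\mathfrak F$.} Otherwise $\mathfrak F$ is finite, and finitely many lines do not cover the ruled surface $Z$. For every one-dimensional component $\mathfrak G$ we have $|\mathfrak G|=Z$: every point of $Z$ lies on a line of $\mathfrak G$.

\emph{Step 3: for a one-dimensional component $\mathfrak G$, the set $\mathfrak G^\perp$ of lines in $Z$ that meet every line of $\mathfrak G$ has at most two elements.} Suppose $\lambda_1,\lambda_2,\lambda_3\in\mathfrak G^\perp$ are distinct. First let two of them, say $\lambda_1$ and $\lambda_2$, meet in a point $v$ and span a plane $\Pi$. A line $g\in\mathfrak G$ that misses $v$ meets $\lambda_1$ and $\lambda_2$ in two different points, so it lies in $\Pi$. By (A2) this happens for finitely many $g$. So infinitely many $g\in\mathfrak G$ contain $v$, by (G3) all do, and $Z=|\mathfrak G|$ is a cone, contrary to the hypothesis. Now let the three lines be pairwise disjoint. Quadratic forms on $\mathbb{C}^4$ form a space of dimension $10$, so a nonzero one, $Q$, vanishes at three chosen points of each $\lambda_j$, and by (A1) on the three lines. Each $g\in\mathfrak G$ meets them in three distinct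 points, so $Q$ vanishes on $g$. Thus $Q$ vanishes on $Z=|\mathfrak G|$, and $F\mid Q$ by (A2), contrary to $d\ge3$.

\emph{Step 4: if $\mathfrak G$ is a one-dimensional component and $g\subset Z$ is a line with $g\notin\mathfrak G$, then $g\in\mathfrak G^\perp$.} Through each point of $g$ passes a line of $\mathfrak G$. It differs from $g$, so it has only this point in common with $g$. Hence infinitely many lines of $\mathfrak G$ meet $g$, and by (G3) all do.

It follows that $\mathfrak F_0$ is the only one-dimensional component: for another one, $\mathfrak F_1$, the infinite set $\mathfrak F_0\setminus\mathfrak F_1$ would lie in $\mathfrak F_1^\perp$, contrary to Step~3. Put $E=\mathfrak F_0^\perp$. Then $|E|\le2$, and every line of $Z$ outside $\mathfrak F_0$ belongs to $E$.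

\emph{Step 5: the set $W$ of points on at least two lines of $\mathfrak F_0$ lies in a proper closed subset $C$ of $Z$.} The set $W$ is the projection of the locally closed set of triples $(x,g,g')$ with $g\ne g'$ in $\mathfrak F_0$ and $x\in g\cap g'$, so it is constructible. If the claim fails, $W$ is dense in $Z$, and by (G4) the set $Z\setminus W$ lies in a proper closed subset $C'$ of $Z$. All but finitely many $g\in\mathfrak F_0$ are not contained in $C'$. Such a $g$ meets $C'$ in finitely many points, so it contains infinitely many points of $W$. Through each of them passes a line of $\mathfrak F_0$ other than $g$, and different points give different lines. By (G3), $g$ meets all lines of $\mathfrak F_0$. So $E$ is infinite, contrary to Step~3.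

\emph{Step 6: if $\lambda\subset Z$ is a line with $\lambda\notin E$, at most $d$ lines of $\mathfrak F_0$ meet $\lambda$.} Let $G'\subset G$ be the set of lines that lie in $Z$ or meet $C$. The lines that meet $C$ are the projection of the closed set $\{(x,g):x\in C,\ x\in g\}$, which has dimension at most $1+2=3$. With (G1) and Step~1 we see that $G'$ is a proper closed subset of $G$. A line $\eta\notin G'$ meets $Z$ in at most $d$ points by (A1), and none of them is in $W$. Every line of $\mathfrak F_0$ that meets $\eta$ contains one of these points, and each of them lies on at most one line of $\mathfrak F_0$. So $\eta$ meets at most $d$ lines of $\mathfrak F_0$.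

The line $\lambda$ belongs to $G'$, so this count does not apply to it. We show that intersections with $\lambda$ persist when $\lambda$ is moved slightly. Let $g_1,\dots,g_r$ be distinct lines of $\mathfrak F_0$ that meet $\lambda$, and let $U_1,\dots,U_r$ be pairwise disjoint classical neighborhoods of them in $\mathfrak F_0$. By (G6) there are nonconstant holomorphic maps $\zeta\mapsto g_j(\zeta)\in U_j$ on a disc with $g_j(0)=g_j$. After shrinking the disc, we normalize a nonzero Pl\"ucker coordinate of $g_j(\zeta)$ to $1$ and obtain a holomorphic Pl\"ucker vector $p_j(\zeta)$. Let $p$ be a Pl\"ucker vector of $\lambda$. The function $\phi_j(\zeta)=\langle p,p_j(\zeta)\rangle$ vanishes at $0$. It is not identically zero, for otherwise infinitely many lines of $\mathfrak F_0$, and by (G3) all, would meet $\lambda$, which means $\lambda\in E$. By (G5) there are lines $\eta_\nu\notin G'$ that converge to $\lambda$ classically, with Pl\"ucker vectors $p^{(\nu)}\to p$. The functions $\langle p^{(\nu)},p_j(\zeta)\rangle$ converge to $\phi_j$ locally uniformly. By (G7), for large $\nu$ each of them has a zero $\zeta_j$, so $\eta_\nu$ meets the lines $g_j(\zeta_j)\in U_j$, $j=1,\dots,r$, which are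 distinct. Hence $r\le d$.

A line $\lambda\subset Z$ with $\lambda\notin E$ meets at most $d$ lines of $\mathfrak F_0$, and all other lines of $Z$ belong to $E$. This gives the bound $d+2$.
\end{proof}

\section{Proof of Theorem~\ref{thm:spheres}}\label{sec:proof}

We keep the notation of Section~\ref{sec:lines} and call a pair $(a,b)\in A\times B$ with $b\in S_a$ an \emph{incidence}. We may assume $A\ne\emptyset$; then $k\le n$.

\subsection{All lines on one surface}\label{sub:model}

We first count incidences on one ruled surface. The three kinds of ruled surfaces need three different arguments.

\begin{lemma}\label{lem:onesurface}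
Let $Y\subset\mathbb{P}^3$ be an irreducible ruled surface of degree $d\ge2$. Let $A'\subset A$ and $B'\subset B$ be such that $\lambda_a\subset Y$ for $a\in A'$ and $\ell_b\subset Y$ for $b\in B'$. Then the number $I$ of incidences in $A'\times B'$ is at most $(d+2)|A'|+2s|B'|$.
\end{lemma}

\begin{proof}
By (A4), $Y$ is a cone, a smooth quadric, or of degree $d\ge3$ and not a cone.

Let $Y$ be a cone. By Lemma~\ref{lem:cone} and Lemma~\ref{lem:dict}(a), $|B'|\le1$, so $I\le|A'|$.

Let $Y$ be a smooth quadric. If $|B'|\le2$, then $I\le2|A'|$. Let $|B'|\ge3$. The lines $\ell_b$, $b\in B'$, are pairwise disjoint, so they belong to one ruling. If $a\in A'$ has an incidence with some $b\in B'$, then $\lambda_a$ meets $\ell_b$ and differs from it, so it belongs to the other ruling and meets all $\ell_{b'}$, $b'\in B'$. By Lemma~\ref{lem:dict}(b), $B'\subset S_a$. By Lemma~\ref{lem:triple} there are at most $s$ such $a$, so $I\le s|B'|$.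

Let $d\ge3$ and let $Y$ not be a cone. Take $E$ from Lemma~\ref{lem:ruled}. An $a\in A'$ with $\lambda_a\notin E$ has at most $d+2$ incidences with $B'$, because each gives a different line $\ell_b\ne\lambda_a$ in $Y$ that meets $\lambda_a$. At most two $a$ have $\lambda_a\in E$, since the $\lambda_a$ are distinct, and each has at most $|B'|$ incidences. So $I\le(d+2)|A'|+2|B'|$, and $s\ge1$ gives the claim.
\end{proof}

Consider now the model case in which all lines $\ell_b$ and $\lambda_a$ lie on one irreducible surface $Y$ of degree $d$ with $d+2\le k/2$. If $Y$ is a plane, then $|A|\le s\le ns/k$ by Lemma~\ref{lem:dict}(c). If $Y$ is ruled of degree at least $2$, then $k|A|\le(d+2)|A|+2sn$ by Lemma~\ref{lem:onesurface}, so $|A|\le4ns/k$. If $Y$ is not ruled, then $|A|\le11d^2$ by Theorem~\ref{thm:CS}. For $d=O(n/k)$ these are the two terms of Theorem~\ref{thm:spheres}, and the condition $d+2\le k/2$ becomes $k\ge C\sqrt n$.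

The general case has three difficulties. First, we must find a surface of degree $O(n/k)$. Counting parameters gives a polynomial of degree about $\sqrt{6n}$ that vanishes on all $n$ lines $\ell_b$, but then $11d^2$ is about $66n$, and the application in Section~\ref{sec:reduction} needs a bound below $n$. We lower the degree by using only a random sample of the lines $\ell_b$. Second, the surface $Z$ will be reducible; Lemma~\ref{lem:sing} handles incidences between different components. Third, because of the sampling, a line $\ell_b$ need not lie on $Z$. Such a line meets $Z$ in at most $\deg Z$ points, but many lines $\lambda_a$ might pass through one of them. Lemma~\ref{lem:dict}(c) bounds their number by $s$, which leads only to $|A|=O(n^2s/k^2)$. Lemma~\ref{lem:flat} replaces this factor $s$ by $2$.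

\subsection{A surface of degree $O(n/k)$}\label{sub:surface}

Put $D=35n/k$; then $D\ge35$.

\begin{lemma}\label{lem:poly}
There are a set $A_1\subset A$ with $|A_1|\ge|A|/2$ and a squarefree nonconstant polynomial $f\in\mathbb{C}[x_1,x_2,x_3]$ of degree at most $D$ that vanishes on $\lambda_a$ for all $a\in A_1$.
\end{lemma}

A sample that keeps each point with probability $\theta$ has about $\theta n$ points, so its lines lie on a surface of degree about $\sqrt{6\theta n}$, and each $\lambda_a$ meets about $\theta k$ of them. We need $\theta k>\sqrt{6\theta n}$, so $\theta$ should be a large multiple of $n/k^2$.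

\begin{proof}
Let $\theta=100n/k^2$. Since $k^2\ge576n$, we have $\theta\le1$. Let $B_0\subset B$ be random, containing each point independently with probability $\theta$. By Markov's inequality, $|B_0|>2\theta n$ with probability at most $\frac12$. For $a\in A$ the variable $X_a=|B_0\cap S_a|$ is binomial with mean $\xi\ge\theta k=100n/k\ge100$ and variance at most $\xi$. Call $a$ \emph{poor} if $X_a<\theta k/2=50n/k$. Then $X_a<\xi/2$, so by Chebyshev's inequality $a$ is poor with probability at most $\xi/(\xi/2)^2=4/\xi\le\frac1{25}$. The expected proportion of poor centers is at most $\frac1{25}$, so by Markov's inequality more than half of the centers are poor with probability at most $\frac2{25}$. Since $\frac12+\frac2{25}<1$, we can fix $B_0$ with $|B_0|\le200n^2/k^2$ such that the set $A_1$ of centers that are not poor has $|A_1|\ge|A|/2$.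

Let $D_0=\lfloor\sqrt{1200}\,n/k\rfloor$; then $D_0\le D$ since $1200<35^2$. We have $(D_0+2)(D_0+3)>1200n^2/k^2\ge6|B_0|$, hence
\[
\binom{D_0+3}3=\frac{(D_0+1)(D_0+2)(D_0+3)}6>(D_0+1)|B_0| .
\]
The left side is the dimension of the space of polynomials of degree at most $D_0$ in three variables. Vanishing at $D_0+1$ chosen points on each $\ell_b$, $b\in B_0$, imposes $(D_0+1)|B_0|$ linear conditions. So a nonzero polynomial of degree at most $D_0$ satisfies them, and by (A1) it vanishes on these lines. For $a\in A_1$, Lemma~\ref{lem:dict}(b) shows that it vanishes at $X_a\ge50n/k>D$ distinct points of $\lambda_a$, and so on $\lambda_a$. It is not constant because $A_1\ne\emptyset$. Let $f$ be the product of its distinct irreducible factors.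
\end{proof}

Write $f=\prod_if_i$ with $f_i$ irreducible of degree $d_i$, and let $Z=Z(f)$, $Z_i=Z(f_i)$. Then $\sum_id_i\le D$, so $\sum_id_i^2\le D^2$ and there are at most $D$ components.

\subsection{Exceptional centers}\label{sub:exceptional}

We discard the centers whose lines can be counted directly. The lines $\lambda_a$ are distinct, so counting lines counts centers. Call $a\in A_1$ \emph{exceptional} if one of the following holds.
\begin{enumerate}
\item[(i)] $\lambda_a$ lies in a component that is a plane. By Lemma~\ref{lem:dict}(c) there are at most $Ds$ such $a$.
\item[(ii)] $\lambda_a$ lies in a component $Z_i$ that is not ruled. Then $d_i\ge3$ by (A4), and by Theorem~\ref{thm:CS} there are at most $\sum_i11d_i^2\le11D^2$ such $a$.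
\item[(iii)] $\lambda_a\subset\operatorname{Sing}Z$. By Lemma~\ref{lem:sing}(b) there are at most $D^2$ such $a$.
\item[(iv)] $a$ is not of type (i) or (iii), and more than $4D$ points of $\lambda_a$ lie on at least two other lines $\lambda_{a'}$ with $a'\in A_1$. We claim that there are at most $3D^2$ such $a$.
\end{enumerate}
To prove the claim, let $a$ be of type (iv). By Lemma~\ref{lem:sing}(c), $\lambda_a$ lies in a unique component $Z_i$, and fewer than $D$ of its points are in $\operatorname{Sing}Z$. We have $d_i\ge2$ since $a$ is not of type (i). So more than $3D$ points $x\in\lambda_a\setminus\operatorname{Sing}Z$ lie on three distinct lines contained in $Z$. Each of these lines lies in a component through $x$, and by Lemma~\ref{lem:sing}(a) the only such component is $Z_i$, and $\nabla f_i(x)\ne0$. Thus $\lambda_a$ contains more than $3D>3d_i-4$ triple points of $Z_i$. By Lemma~\ref{lem:flat} at most $3d_i^2$ lines in $Z_i$ have this property, and summing over $i$ proves the claim.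

Let $A_2$ be the set of centers in $A_1$ that are not exceptional. Then
\begin{equation}\label{eq:A1A2}
|A_1|\le|A_2|+15D^2+Ds .
\end{equation}
For $a\in A_2$ the line $\lambda_a$ lies in exactly one component $Z_{c(a)}$, which is ruled and of degree at least $2$; fewer than $D$ points of $\lambda_a$ are in $\operatorname{Sing}Z$; and at most $4D$ points of $\lambda_a$ lie on two or more other lines $\lambda_{a'}$, $a'\in A_1$.

\subsection{Counting incidences}\label{sub:count}

There are at least $k|A_2|$ incidences $(a,b)$ with $a\in A_2$. To each we attach the point $x=\ell_b\cap\lambda_a\in Z$; for fixed $a$, different $b$ give different $x$. For each $b$ with $\ell_b\subset Z$ fix one index $i(b)$ with $\ell_b\subset Z_{i(b)}$. Let $n_i$ be the number of $b$ with $i(b)=i$ and $\alpha_i$ the number of $a\in A_2$ with $c(a)=i$, so that $\sum_in_i\le n$ and $\sum_i\alpha_i=|A_2|$. Every incidence is of at least one of four types.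
\begin{enumerate}
\item[(1)] \emph{$x$ lies on at least two other lines $\lambda_{a'}$, $a'\in A_1$.} There are at most $4D$ such incidences for each $a\in A_2$.
\item[(2)] \emph{$x$ lies on at most one other line $\lambda_{a'}$, $a'\in A_1$, and $\ell_b\not\subset Z$.} Fix $b$. By (A1), $x$ is one of at most $D$ points of $\ell_b\cap Z$, and at most two lines $\lambda_a$ with $a\in A_1$ pass through such an $x$. In total there are at most $2nD$ such incidences.
\item[(3)] \emph{$\ell_b\subset Z$ and $i(b)\ne c(a)$.} Then $x$ lies on two components, so $x\in\lambda_a\cap\operatorname{Sing}Z$. There are at most $D$ such incidences for each $a\in A_2$.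
\item[(4)] \emph{$\ell_b\subset Z$ and $i(b)=c(a)$.} Fix the common value $i$. The component $Z_i$ is ruled of degree $d_i\ge2$, so Lemma~\ref{lem:onesurface} bounds the number of these incidences by $(d_i+2)\alpha_i+2sn_i\le3D\alpha_i+2sn_i$. In total there are at most $3D|A_2|+2sn$.
\end{enumerate}
Altogether,
\[
k|A_2|\le(4D+D+3D)|A_2|+2nD+2sn .
\]
The hypothesis $k\ge24\sqrt n$ is now used a second time: $k^2\ge576n\ge560n$ gives $8D=280n/k\le k/2$. Hence
\[
|A_2|\le\frac{4nD+4sn}k=140\,\frac{n^2}{k^2}+4\,\frac{ns}k .
\]
With \eqref{eq:A1A2}, $15D^2=18375\,n^2/k^2$ and $Ds=35\,ns/k$ we get
\[
|A_1|\le18515\,\frac{n^2}{k^2}+39\,\frac{ns}k ,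
\]
and $|A|\le2|A_1|$ proves Theorem~\ref{thm:spheres}. Together with Sections~\ref{sec:lower} and~\ref{sec:reduction}, this completes the proof of Theorem~\ref{thm:main}. \qed

\section{Consequences, and the hypothesis on lines}\label{sec:consequences}

Theorem~\ref{thm:main} can be iterated, because it applies to every subset of $P$.

\begin{corollary}[Hereditary form]\label{cor:order}
The points of any $n$-element set $P\subset\mathbb{R}^3$ can be ordered $p_1,\dots,p_n$ so that for every $i$ and every $\alpha>0$, at most $386\sqrt i$ of the points $p_1,\dots,p_{i-1}$ are at distance $\alpha$ from $p_i$. Conversely, if $\psi:\mathbb{N}\to\mathbb{R}$ is a function such that every finite $P\subset\mathbb{R}^3$ has such an ordering with $\psi(i)$ in place of $386\sqrt i$, then $\psi(n)>2\sqrt{n/3}-\frac83$ for all $n$.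
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:main} and \eqref{eq:minmax}, some $p_n\in P$ has $\mu_P(p_n)\le386\sqrt n$. Delete it and repeat with the remaining $n-1$ points. For the converse take $P$ with $|P|=n$ and $\min_p\mu_P(p)=m(n)-1>2\sqrt{n/3}-\frac83$. All other points precede the last point $p_n$ of the ordering, so $\mu_P(p_n)\le\psi(n)$.
\end{proof}

If no line is too rich, the bound $O(\sqrt n)$ holds for almost all points and not only for one.

\begin{corollary}[Almost all points]\label{cor:most}
Let $|P|=n$ and suppose that no line contains more than $s\ge1$ points of $P$. Then for every $k\ge24\sqrt n$ at most $37030\,n^2/k^2+78\,ns/k$ points satisfy $\mu_P(p)\ge k$. In particular, if $s\le\sqrt n$, then for every $\varepsilon\in(0,1)$ all but at most $\varepsilon n$ points satisfy $\mu_P(p)<\frac{273}\varepsilon\sqrt n$.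
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:spheres} with $B=P$ and $A=\{p\in P:\mu_P(p)\ge k\}$, choosing for each $a\in A$ a sphere with center $a$ and $\mu_P(a)$ points of $P$. For the second statement take $k=\frac{273}\varepsilon\sqrt n\ge24\sqrt n$. Since $273^2=74529$, the bound is at most $\bigl(\frac{37030}{74529}\varepsilon^2+\frac{78}{273}\varepsilon\bigr)n<\bigl(\frac12+\frac13\bigr)\varepsilon n<\varepsilon n$.
\end{proof}

Some hypothesis on lines is needed in Corollary~\ref{cor:most}: in Example~\ref{ex:axis} at least half of the points have $\mu_P(p)\ge\lfloor n/2\rfloor$. In the proof of Theorem~\ref{thm:spheres} the hypothesis entered at two places, for planar components and for smooth quadrics. Disjoint copies of Example~\ref{ex:axis} show that the resulting term cannot be improved.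

\begin{remark}[The term $ns/k$ has the right order]\label{rem:sharp}
For integers $s\ge2$ and $1\le k\le n$ there are configurations with $|B|=n$ and $|A|=s\lfloor n/k\rfloor\ge ns/(2k)$ in which every line contains at most $s$ points of $A$ and every $S_a$ contains at least $k$ points of $B$. Take $r=\lfloor n/k\rfloor$ pairwise skew lines $L_1,\dots,L_r$ in $\mathbb{R}^3$. Choose $s$ distinct points on each, one after another, so that each new point on $L_j$ avoids the finitely many points where $L_j$ meets a line, other than $L_j$, through two points already chosen. Let $A$ be the set of all chosen points. Each $L_j$ contains exactly $s$ of them. Any other line contains at most two, for if it contained three, the last one chosen would violate the rule. For each $j$ choose $k$ points on a circle with axis $L_j$, different from all points of $B$ chosen before, and add arbitrary points to obtain a set $B$ of $n$ points; this is possible since $rk\le n$. Each point of $A\cap L_j$ is the center of a sphere through the $j$th circle.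
\end{remark}

The exact value of $m(n)$, and the existence or value of $\lim m(n)/\sqrt n$, are not determined here. What Theorem~\ref{thm:main} gives is
\[
\frac2{\sqrt3}\le\liminf_{n\to\infty}\frac{m(n)}{\sqrt n}\le\limsup_{n\to\infty}\frac{m(n)}{\sqrt n}\le386 .
\]

\begin{thebibliography}{9}

\bibitem{GK} Guth and Katz, Ann. of Math. \textbf{181} (2015).

\bibitem{Kollar} Koll\'ar, Adv. Math. \textbf{271} (2015).

\bibitem{PD} \emph{Popular distances in 3-space}, \texttt{https://www.math.nyu.edu/\allowbreak\textasciitilde{}pach/\allowbreak publications/\allowbreak erdosharcospachpreprint.pdf}.

\bibitem{Salmon} Salmon, \emph{A Treatise on the Analytic Geometry of Three Dimensions}.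

\end{thebibliography}
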